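# Rational dilations for which every wavelet comes from a GMRA

## The classification and an explicit wavelet

**Theorem 1.** Let $A$ be a rational dilation on $\mathbb R^N$, let $B=A^T$, and for $\alpha\in\mathbb R^N$ put
$$J(\alpha)=\{j\in\mathbb Z:\ \alpha\in B^j\mathbb Z^N\}.$$
The following are equivalent.

- (C1) Every wavelet with respect to $A$ (with any number $L$ of generators) is associated with a GMRA.
- (C2) Every single wavelet ($L=1$) with respect to $A$ is associated with a GMRA.
- (C3) $V(\Psi)$ is $\mathbb Z^N$-SI for every wavelet $\Psi$ with respect to $A$.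
- (C4) $J(\alpha)$ is convex for every $\alpha\in\mathbb R^N$; equivalently, $\mathbb Z^N\cap B^m\mathbb Z^N\subset B\mathbb Z^N$ for all $m\ge 2$.

If these conditions fail, there is a single wavelet $\psi$, with $\hat\psi$ bounded and compactly supported away from $0$, such that $V(\psi)$ is not even $\mathbb Z^N$-SI.

**Corollary 2.** (i) Conditions (C1)–(C4) hold if $A$ is an integer matrix, if $N=1$, or if $A$ is diagonal. (ii) For every $N\ge2$ there is a rational dilation for which they fail.

**Theorem 3.** Let $A=\begin{pmatrix}0&4\\ 1/2&0\end{pmatrix}$, $\alpha=(0,-3)$, $a=b=1/\sqrt2$,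
$$E_1=[-\tfrac12,\tfrac12)\times(1,2],\qquad E_2=E_1+\alpha=[-\tfrac12,\tfrac12)\times(-2,-1].$$
Let $Q_1,\dots,Q_4$ be the unit squares $[s,s+1)\times(t,t+1]$, $s\in\{-1,0\}$, $t\in\{2,3\}$, which partition $2E_1$. Define
$$\hat\psi^1=a\mathbf 1_{E_1}+b\mathbf 1_{E_2},\qquad \hat\psi^{1+m}=-b\,\mathbf 1_{Q_m}+a\,\mathbf 1_{Q_m+2\alpha}\quad(m=1,\dots,4).$$
Then $\Psi=\{\psi^1,\dots,\psi^5\}$ is a wavelet with respect to $A$, and it is associated with no GMRA.

These results answer a question from the paper "Dimension Functions of Rationally Dilated GMRAs and Wavelets" (http://www.uoregon.edu/~mbownik/papers/34.pdf): is every rationally dilated wavelet associated with a GMRA? By Theorem 3 the answer is no, and Theorem 1 says for which dilations it is yes. We first explain every word in the statements.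

## Rational dilations, wavelets, GMRAs

A **rational dilation** is an $N\times N$ matrix $A$ with rational entries all of whose eigenvalues satisfy $|\lambda|>1$. Write $d=|\det A|$ and $B=A^T$. On $L^2(\mathbb R^N)$ we use the unitary operators
$$Df(x)=d^{1/2}f(Ax),\qquad T_yf(x)=f(x-y)\quad(y\in\mathbb R^N).$$
For a lattice $\Lambda$, a closed subspace $V\subset L^2(\mathbb R^N)$ is called **$\Lambda$-SI** (shift-invariant) if $T_\gamma V\subset V$ for all $\gamma\in\Lambda$. A set $J\subset\mathbb Z$ is **convex** if $n<s<m$ and $n,m\in J$ imply $s\in J$.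

A **wavelet** with respect to $A$ is a finite set $\Psi=\{\psi^1,\dots,\psi^L\}\subset L^2(\mathbb R^N)$ such that $\{D^jT_k\psi^l: j\in\mathbb Z,\ k\in\mathbb Z^N,\ 1\le l\le L\}$ is an orthonormal basis of $L^2(\mathbb R^N)$. We always write
$$W_j=\overline{\operatorname{span}}\{D^jT_k\psi^l: k\in\mathbb Z^N,\ l=1,\dots,L\},\qquad V(\Psi)=\overline{\operatorname{span}}\{D^jT_k\psi^l: j<0,\ k,\ l\}.$$
So $W_j=D^jW_0$, and
$$L^2(\mathbb R^N)=\bigoplus_{j\in\mathbb Z}W_j,\qquad V(\Psi)=\bigoplus_{j<0}W_j,\qquad V(\Psi)^\perp=\bigoplus_{j\ge0}W_j.$$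

Put $\Gamma=\mathbb Z^N+A\mathbb Z^N$. It is a lattice, since it contains $\mathbb Z^N$ and lies in $\frac1q\mathbb Z^N$ when $q$ is a common denominator of the entries of $A$. A **generalized multiresolution analysis (GMRA)** associated with $A$ is a sequence $\{V_j\}_{j\in\mathbb Z}$ of closed subspaces of $L^2(\mathbb R^N)$ such that

- (M1) $V_j\subset V_{j+1}$ for all $j$;
- (M2) $\bigcap_jV_j=\{0\}$;
- (M3) $\overline{\bigcup_jV_j}=L^2(\mathbb R^N)$;
- (M4) $V_{j+1}=D(V_j)$ for all $j$;
- (M5) $V_0$ is $\Gamma$-SI.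

A wavelet $\Psi$ is **associated** with $\{V_j\}$ if $V_1\ominus V_0=W_0$.

**Example.** Let $N=1$, $A=3/2$, $\hat\psi^1=\mathbf 1_{[-3,-2)}$, $\hat\psi^2=\mathbf 1_{[2,3)}$. Each support is an interval of length one, so on the Fourier side the integer translates of $\psi^1,\psi^2$ form an orthonormal basis of $L^2([-3,-2)\cup[2,3))$. The dilates of this set by powers of $3/2$ partition $\mathbb R\setminus\{0\}$ up to null sets. So $\{\psi^1,\psi^2\}$ is a wavelet, and $V(\Psi)$ consists of the $f$ with $\hat f$ supported in $[-2,2]$. This space is invariant under *all* translations, in particular under $\Gamma=\mathbb Z+\frac32\mathbb Z=\frac12\mathbb Z$. As Lemma 4 will show, $\Psi$ is associated with a GMRA. The same reasoning applies whenever $\widehat W_0$ consists of all $L^2$ functions supported on some set. A counterexample must therefore tie several frequencies together.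

**The Fourier side.** We use $\hat f(\xi)=\int f(x)e^{-2\pi ix\cdot\xi}dx$ and $e_y(\xi)=e^{-2\pi iy\cdot\xi}$. Direct computation gives
$$\widehat{T_yf}=e_y\hat f,\qquad \widehat{D^jf}(\xi)=d^{-j/2}\hat f(B^{-j}\xi),\qquad T_yD^j=D^jT_{A^jy}.\tag{1}$$
The last identity holds because $T_yD^jf(x)=d^{j/2}f(A^jx-A^jy)$. A hat on a subspace means its image under the Fourier transform, and $\widehat D$ is the operator $D$ on the Fourier side. For measurable $S$, $L^2(S)$ is the space of functions on $\mathbb R^N$ vanishing off $S$, and $\widehat D^j$ maps $L^2(S)$ onto $L^2(B^jS)$. If the translates $\{O+k\}_{k\in\mathbb Z^N}$ of a measurable set $O$ partition $\mathbb R^N$, then $\{e_k\mathbf 1_O\}_{k\in\mathbb Z^N}$ is an orthonormal basis of $L^2(O)$: move the pieces of $O$ into $[0,1)^N$ by integer translations, which do not change $e_k$.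

**Dual lattices.** The dual of a lattice $\Lambda$ is $\Lambda^*=\{\alpha:\alpha\cdot\lambda\in\mathbb Z\ \forall\lambda\in\Lambda\}$. Since $\alpha\cdot A^{-j}k=B^{-j}\alpha\cdot k$, the dual of $A^{-j}\mathbb Z^N$ is $B^j\mathbb Z^N$. Since $\alpha\cdot Ak=B\alpha\cdot k$,
$$\Gamma^*=\mathbb Z^N\cap B^{-1}\mathbb Z^N .$$
In terms of $J$ this reads
$$\alpha\in\Gamma^*\iff\{-1,0\}\subset J(\alpha),\qquad\text{and clearly}\qquad J(B^t\alpha)=J(\alpha)+t.\tag{2}$$

**Elementary facts about $B$.** The spectral radius of $B^{-1}$ is less than $1$. Hence $\|B^{-r}\|\to0$ as $r\to\infty$, and some norm on $\mathbb R^N$ gives $\|B^{-1}\|<1$. For $j\ne0$ no eigenvalue of $B^j$ has modulus $1$, so $B^j-I$ is invertible; in particular $B^j\xi\ne\xi$ for $\xi\ne0$. Finally, if $K\subset\mathbb R^N\setminus\{0\}$ is compact, then $B^jK\cap K\neq\emptyset$ for only finitely many $j$. Indeed $K\subset\{|\xi|\ge\rho\}$ for some $\rho>0$, while $B^{-r}K\subset\{|\xi|<\rho\}$ for large $r$; so $B^{-r}K\cap K=\emptyset$, and applying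 $B^r$, also $K\cap B^rK=\emptyset$.

## $V(\Psi)$ is the only candidate for $V_0$

**Lemma 4.** A wavelet $\Psi$ is associated with a GMRA if and only if $V(\Psi)$ is $\Gamma$-SI.

*Proof.* Suppose $\Psi$ is associated with $\{V_j\}$. Since $D$ is unitary, (M4) gives $V_{j+1}\ominus V_j=D^j(V_1\ominus V_0)=D^jW_0=W_j$. So for every $n\ge1$,
$$V_0=W_{-1}\oplus\dots\oplus W_{-n}\oplus V_{-n}.$$
Hence $V_0\supset\bigoplus_{j<0}W_j$. If $f\in V_0$ is orthogonal to all $W_j$, $j<0$, then $f\in V_{-n}$ for all $n$, so $f=0$ by (M1) and (M2). Thus $V_0=V(\Psi)$, which is $\Gamma$-SI by (M5).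

Conversely, let $V(\Psi)$ be $\Gamma$-SI and put $V_j=D^jV(\Psi)=\bigoplus_{i<j}W_i$. Then (M1) and (M4) are clear. A vector in $\bigcap_jV_j$ is orthogonal to every $W_i$, hence $0$, which is (M2). The union contains every $W_i$, which gives (M3). (M5) is the assumption, and $V_1\ominus V_0=W_0$. $\square$

Since $\Gamma$ is a group and $T_\gamma^*=T_{-\gamma}$, $V(\Psi)$ is $\Gamma$-SI if and only if $V(\Psi)^\perp$ is. The same holds with $\mathbb Z^N$ in place of $\Gamma$. So everything reduces to one question: is $\bigoplus_{j\ge0}W_j$ invariant under the translations by $\Gamma$?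

## The sets $J(\alpha)$ computed by hand

**The dilation $3/2$.** Let $N=1$, $A=B=3/2$ and $\alpha\ne0$ rational. Write $v_p(\alpha)$ for the exponent of the prime $p$ in $\alpha$. Then $j\in J(\alpha)$ iff $\alpha\,2^j3^{-j}\in\mathbb Z$, i.e. iff $v_2(\alpha)\ge-j$, $v_3(\alpha)\ge j$ and $v_p(\alpha)\ge0$ for all other $p$. So $J(\alpha)$ is either empty or the set of integers in $[-v_2(\alpha),v_3(\alpha)]$: it is convex. (For irrational $\alpha$ it is empty, and $J(0)=\mathbb Z$.)

**The dilation of Theorem 3.** Here $B(x,y)=(y/2,4x)$, $B^2=2I$ and $B^{-1}(x,y)=(y/4,2x)$. Take $\alpha=(0,1)$. For $j=2n$, $B^{-j}\alpha=(0,2^{-n})$ is integral iff $n\le0$. For $j=2n+1$, $B^{-j}\alpha=2^{-n}(\frac14,0)$ is integral iff $n\le-2$. Therefore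
$$J((0,1))=\{0,-2,-3,-4,\dots\},$$
with a gap at $-1$.

**The two forms of (C4) agree.** If all $J(\alpha)$ are convex, $m\ge2$ and $\alpha\in\mathbb Z^N\cap B^m\mathbb Z^N$, then $0,m\in J(\alpha)$, so $1\in J(\alpha)$, i.e. $\alpha\in B\mathbb Z^N$. Conversely, assume the inclusions and let $n,m\in J(\alpha)$ with $m-n\ge2$. Then $B^{-n}\alpha\in\mathbb Z^N\cap B^{m-n}\mathbb Z^N\subset B\mathbb Z^N$, so $n+1\in J(\alpha)$. Repeating with $n+1$ in place of $n$ as long as the difference is at least $2$, we get every $s$ with $n<s<m$.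

**Proof of Corollary 2, for condition (C4).** Once Theorem 1 is proved, this gives the whole corollary.

(i) If $A$ is an integer matrix, then $B\mathbb Z^N\subset\mathbb Z^N$, so $B^{j+1}\mathbb Z^N\subset B^j\mathbb Z^N$; thus $j+1\in J(\alpha)$ implies $j\in J(\alpha)$, and $J(\alpha)$ is convex.

Let $N=1$ and $B=p/q$ in lowest terms. Let $n<s<m$ and $\alpha=(p/q)^nu=(p/q)^mv$ with $u,v\in\mathbb Z$. Then $uq^{m-n}=p^{m-n}v$, and since $p,q$ are coprime, $v=q^{m-n}w$ with $w\in\mathbb Z$. Hence
$$(p/q)^{-s}\alpha=(p/q)^{m-s}q^{m-n}w=p^{m-s}q^{s-n}w\in\mathbb Z,$$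
so $s\in J(\alpha)$.

If $A$ is diagonal, $J(\alpha)$ is the intersection of the one-dimensional sets belonging to the coordinates of $\alpha$, and an intersection of convex sets is convex.

(ii) For $N=2$ take the $A$ of Theorem 3 and the gap found above. For $N>2$ take $A\oplus2I_{N-2}$ and $\alpha=(0,1,0,\dots,0)$: the zero coordinates impose no condition, so $J(\alpha)$ is the same set with the same gap. $\square$

## Moving a translation past a dilation

When $A$ is an integer matrix there is a two-line argument. We have $\Gamma=\mathbb Z^N$, and for $k\in\mathbb Z^N$, $j\ge0$, (1) gives $T_kD^jT_{k'}\psi^l=D^jT_{A^jk+k'}\psi^l\in W_j$, because $A^jk\in\mathbb Z^N$. So each $W_j$ with $j\ge0$ is $\mathbb Z^N$-SI, and so is their sum $V(\Psi)^\perp$.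

For a rational dilation it is natural to try the same. What (1) gives is that
$$W_j\ \text{ is invariant under }\ T_{A^{-j}k},\quad k\in\mathbb Z^N.\tag{3}$$
The argument would need $A^j\gamma\in\mathbb Z^N$ for every $j\ge0$ and $\gamma\in\Gamma$. For $A=3/2$ and $\gamma=1$ this fails already at $j=1$. Indeed $(3/2)^j\gamma\in\mathbb Z$ for all $j\ge0$ forces $\gamma=0$, so the term-by-term argument yields no nonzero translation at all for the dilation $3/2$, although by Corollary 2 the answer there is yes. The obstruction can be real: for the wavelet of Theorem 3 we shall see that $W_1$ is not invariant under $T_{(1,0)}$.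

So the individual spaces $W_j$ need not have the invariance we want, and either the *sum* over $j\ge0$ has it for a different reason, or it does not have it. Both happen. We start with the concrete failure.

## Two frequencies, two levels: proof of Theorem 3

The plan is to pair each frequency $\xi\in E_1$ with $\xi+\alpha\in E_2$, so that a function on $E_1\cup E_2$ becomes a $\mathbb C^2$-valued function on $E_1$. Split $\mathbb C^2$ into the orthogonal directions $(a,b)$ and $(-b,a)$. The first is generated by translates of $\psi^1$; the second is generated two dilation levels higher. This is allowed because the pairing is compatible with $\mathbb Z^2$-translations at both levels: $\alpha$ and $B^2\alpha=2\alpha$ are both integral. The space $V(\Psi)^\perp$ then sees only the direction $(a,b)$ on $E_1\cup E_2$. A translation by $\gamma$ preserves that direction only if $\gamma\cdot\alpha\in\mathbb Z$, which fails for some $\gamma\in\Gamma$ because $B\alpha=(-\frac32,0)$ is not integral.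

We have $A(x,y)=(4y,x/2)$ and $A^2=B^2=2I$, so the eigenvalues are $\pm\sqrt2$; thus $A$ is a rational dilation, and $d=2$.

**Step 1: the dilates of $E_1\cup E_2$ tile the plane.** Let $E=[-\frac12,\frac12]\times[-1,1]$. Then $BE=[-\frac12,\frac12]\times[-2,2]\supset E$, so $B^jE$ increases with $j$. Since $B^{2n}E=2^nE$, the union of these sets is $\mathbb R^2$ and the intersection is $\{0\}$. Hence the sets $B^j(BE\setminus E)$, $j\in\mathbb Z$, partition $\mathbb R^2\setminus\{0\}$. Up to null sets $BE\setminus E=E_1\cup E_2$. Therefore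
$$L^2(\mathbb R^2)=\bigoplus_{j\in\mathbb Z}\widehat D^jL^2(E_1\cup E_2).\tag{4}$$

**Step 2: split $L^2(E_1\cup E_2)$ into two directions.** For $u=(u_1,u_2)\in\mathbb C^2$ and $h\in L^2(E_1)$ let $\iota_u(h)$ be $u_1h$ on $E_1$, $u_2h(\cdot-\alpha)$ on $E_2$, and $0$ elsewhere. For $|u|=1$ the map $\iota_u$ is an isometry. Put
$$M_1=\iota_{(a,b)}L^2(E_1),\qquad M_2=\iota_{(-b,a)}L^2(E_1).$$
Since $(a,b)$ and $(-b,a)$ form an orthonormal basis of $\mathbb C^2$, decomposing pointwise gives $M_1\oplus M_2=L^2(E_1\cup E_2)$.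

**Step 3: $\{\widehat{T_k\psi^1}\}_k$ is an orthonormal basis of $M_1$.** For $k\in\mathbb Z^2$ we have $k\cdot\alpha\in\mathbb Z$, so $e_k(\xi+\alpha)=e_k(\xi)$ and $\widehat{T_k\psi^1}=\iota_{(a,b)}(e_k\mathbf 1_{E_1})$. As $E_1$ is a unit square, $\{e_k\mathbf 1_{E_1}\}_k$ is an orthonormal basis of $L^2(E_1)$.

**Step 4: $\{\widehat{D^{-2}T_k\psi^{1+m}}\}_{k,m}$ is an orthonormal basis of $M_2$.** By (1), $\widehat{D^{-2}f}(\xi)=2\hat f(2\xi)$. So
$$\widehat{D^{-2}T_k\psi^{1+m}}(\xi)=2e_{2k}(\xi)\big(-b\mathbf 1_{Q_m/2}(\xi)+a\mathbf 1_{Q_m/2+\alpha}(\xi)\big)=\iota_{(-b,a)}\big(2e_{2k}\mathbf 1_{Q_m/2}\big)(\xi),$$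
using $2k\cdot\alpha\in\mathbb Z$. The set $Q_m/2$ is a square of side $\frac12$, so for fixed $m$ the functions $2e_{2k}\mathbf 1_{Q_m/2}$, $k\in\mathbb Z^2$, form an orthonormal basis of $L^2(Q_m/2)$. The four squares $Q_m/2$ partition $E_1$.

**Step 5: $\Psi$ is a wavelet.** By Steps 2–4, $\mathcal S=\{T_k\psi^1\}_k\cup\{D^{-2}T_k\psi^{1+m}\}_{k,m}$ is, on the Fourier side, an orthonormal basis of $L^2(E_1\cup E_2)$. By (4), $\bigcup_jD^j\mathcal S$ is an orthonormal basis of $L^2(\mathbb R^2)$. As $j$ runs over $\mathbb Z$, this union is exactly $\{D^jT_k\psi^l\}_{j,k,l}$.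

**Step 6: $V(\Psi)$ is not $\Gamma$-SI.** Steps 3 and 4 say $\widehat W_0=M_1\oplus\widehat D^2M_2$, so $\widehat W_j=\widehat D^jM_1\oplus\widehat D^{j+2}M_2$ and
$$\widehat{V(\Psi)^\perp}=\bigoplus_{j\ge0}\widehat D^jM_1\ \oplus\ \bigoplus_{j\ge2}\widehat D^jM_2.\tag{5}$$
Multiplication by $\mathbf 1_{E_1\cup E_2}$ is the projection onto the summand $j=0$ of (4). By (5) it maps $\widehat{V(\Psi)^\perp}$ onto $M_1$, and $M_1\subset\widehat{V(\Psi)^\perp}$. Now
$$\Gamma=\mathbb Z^2+(4\mathbb Z\times\tfrac12\mathbb Z)=\mathbb Z\times\tfrac12\mathbb Z\ \ni\ \gamma:=(0,\tfrac12).$$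
Suppose $V(\Psi)$, equivalently $V(\Psi)^\perp$, were $\Gamma$-SI. For $g\in M_1$ the function $e_\gamma g$ would lie in $\widehat{V(\Psi)^\perp}$, and $e_\gamma g=\mathbf 1_{E_1\cup E_2}e_\gamma g$ would lie in $M_1$. But $e_\gamma(\xi+\alpha)=e^{3\pi i}e_\gamma(\xi)=-e_\gamma(\xi)$, so
$$e_\gamma\,\iota_{(a,b)}(h)=\iota_{(a,-b)}(e_\gamma h).$$
If this equals $\iota_{(a,b)}(g)$, comparing on $E_1$ gives $g=e_\gamma h$, and comparing on $E_2$ gives $-be_\gamma h=be_\gamma h$, so $h=0$. For $h\ne0$ this is a contradiction. By Lemma 4, $\Psi$ is associated with no GMRA. $\blacksquare$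

**Remark.** For this wavelet $W_1$ is not invariant under $T_{(1,0)}$, as announced. By (1), $T_{(1,0)}D=DT_{A(1,0)}=DT_{(0,1/2)}$, so invariance would force $\widehat W_0=M_1\oplus\widehat D^2M_2$ to be invariant under $e_\gamma$; cutting with $\mathbf 1_{E_1\cup E_2}$ would make $M_1$ invariant under $e_\gamma$, which is false.

## The structure of the proof of Theorem 1

The implication (C1)$\Rightarrow$(C2) is trivial, and (C1)$\Rightarrow$(C3) follows from Lemma 4 and $\mathbb Z^N\subset\Gamma$. We shall prove (C4)$\Rightarrow$(C1). We shall also construct, when (C4) fails, the wavelet $\psi$ of the last sentence of the theorem. Such a $\psi$ contradicts (C3). As $\mathbb Z^N\subset\Gamma$, its space $V(\psi)$ is not $\Gamma$-SI either, so by Lemma 4 it contradicts (C2). Together these give the theorem.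

## Cancelling frequencies: proof of (C4) ⇒ (C1)

Let $\Psi$ be a wavelet, $P_j$ the orthogonal projection onto $W_j$, and $P=\sum_{j\ge0}P_j$ the projection onto $V(\Psi)^\perp$. Fix $f$ and follow the functions
$$w_j(y)=\|P_jT_yf\|^2=\sum_{l,k}|\langle T_yf,D^jT_k\psi^l\rangle|^2,\qquad \sum_{j\in\mathbb Z}w_j(y)=\|T_yf\|^2=\|f\|^2 .\tag{6}$$
By (3), $P_j$ commutes with $T_{A^{-j}k}$, so $w_j$ is $A^{-j}\mathbb Z^N$-periodic. It is continuous because $y\mapsto T_yf$ is. So $w_j$ has frequencies only in $B^j\mathbb Z^N$.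

The idea is that the functions $w=\sum_{j\ge0}w_j$ and $w'=\sum_{j<0}w_j$ add up to a constant. Each nonzero frequency $\alpha$ of $w$ must be cancelled by $w'$. It therefore lies in $B^n\mathbb Z^N$ for some $n\le-1$ and in $B^m\mathbb Z^N$ for some $m\ge0$. If $J(\alpha)$ is convex, then $-1,0\in J(\alpha)$, i.e. $\alpha\in\Gamma^*$. So $w$ is $\Gamma$-periodic, although its summands need not be.

To compute frequencies of $w$ term by term we need more than pointwise convergence. The partial sums in (6) increase to a continuous limit, so Dini's theorem gives uniform convergence on compact sets. But Fourier coefficients of a sum of functions with unrelated periods are means over all of $\mathbb R^N$, so we need uniform convergence on all of $\mathbb R^N$. We obtain it for $f$ in the dense set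
$$\mathcal D=\{f:\ \hat f\text{ bounded and supported in a compact subset of }\mathbb R^N\setminus\{0\}\}.$$

**Step 1: means and a uniqueness lemma.** This step prepares the Fourier analysis of sums of functions with different periods. For bounded continuous $u$ on $\mathbb R^N$ put
$$M(u)=\lim_{T\to\infty}T^{-N}\int_{[0,T]^N}u(y)\,dy,\qquad c_\alpha(u)=M\big(u\,e^{-2\pi i\alpha\cdot y}\big),$$
when the limits exist. Let $p$ be continuous and periodic under a lattice $\Lambda$. Filling $[0,T]^N$ with copies of a fundamental parallelepiped up to a set of volume $O(T^{N-1})$, we see that $M(p)$ exists and is the average of $p$ over a fundamental domain. If $\alpha\in\Lambda^*$, then $pe^{-2\pi i\alpha\cdot y}$ is $\Lambda$-periodic, so $c_\alpha(p)$ exists. If $\alpha\notin\Lambda^*$, then $c_\alpha(p)=0$: with $q=pe^{-2\pi i\alpha\cdot y}$ and $\lambda\in\Lambda$ such that $\alpha\cdot\lambda\notin\mathbb Z$,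
$$e^{-2\pi i\alpha\cdot\lambda}\int_{[0,T]^N}q=\int_{[0,T]^N}q(y+\lambda)\,dy=\int_{[0,T]^N}q+O(T^{N-1}),$$
so $\int_{[0,T]^N}q=O(T^{N-1})$. Since $|T^{-N}\int_{[0,T]^N}u|\le\sup|u|$, the coefficients $c_\alpha$ also exist for uniform limits of finite sums of such functions and pass to uniform limits.

**Lemma 5.** Let $u$ be a uniform limit on $\mathbb R^N$ of functions $p_n$, each a finite sum of continuous functions that are periodic under lattices of the form $A^{-j}\mathbb Z^N$, $j\in\mathbb Z$. If $c_\alpha(u)=0$ for all $\alpha\in\mathbb R^N$, then $u=0$.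

This is a case of Bohr's uniqueness theorem for almost periodic functions. Here is a proof in our setting. Continuous lattice-periodic functions are uniform limits of trigonometric polynomials, by the Stone–Weierstrass theorem. So there are trigonometric polynomials $t_n\to u$ uniformly. By hypothesis $M(u\overline{t_n})=0$, and $|u|^2$ is the uniform limit of $|t_n|^2$, so $M(|u|^2)$ exists and
$$M(|u|^2)=\lim_nM(u\overline{t_n})=0.$$
Suppose $|u(y_0)|=4\eta>0$. Choose $n$ with $\sup|u-p_n|\le\eta$ and $r\in(0,\frac12)$ with $|u(y)-u(y_0)|\le\eta$ for $|y-y_0|<r$. Only finitely many $j$ occur in $p_n$; let $q\ge1$ be a common denominator of the entries of these $A^j$. Then $A^jqk\in\mathbb Z^N$ for $k\in\mathbb Z^N$, i.e. $q\mathbb Z^N\subset A^{-j}\mathbb Z^N$, so $p_n$ is $q\mathbb Z^N$-periodic. For $\lambda\in q\mathbb Z^N$ and $|y-y_0|<r$,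
$$|u(y+\lambda)|\ge|p_n(y+\lambda)|-\eta=|p_n(y)|-\eta\ge|u(y)|-2\eta\ge\eta .$$
The balls of radius $r$ about the points $y_0+\lambda$ are disjoint, and the number of them in $[0,T]^N$ is $(T/q)^N+O(T^{N-1})$. Hence $M(|u|^2)\ge\eta^2q^{-N}|\{|y|<r\}|>0$, a contradiction. $\square$

**Step 2: $\sum_{j,l}|\hat\psi^l(B^{-j}\xi)|^2\le1$ for almost every $\xi$.** We compute the mean of $w_j$ in order to control the $\psi^l$ along dilation orbits. Let $f\in\mathcal D$. A fundamental domain of $A^{-j}\mathbb Z^N$ is $A^{-j}[0,1)^N$, and by (1)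
$$\langle T_{A^{-j}t}f,D^jT_k\psi^l\rangle=\langle f,T_{-A^{-j}t}D^jT_k\psi^l\rangle=\langle f,D^jT_{k-t}\psi^l\rangle.$$
Hence
$$M(w_j)=\int_{[0,1]^N}w_j(A^{-j}t)\,dt=\sum_{l,k}\int_{[0,1]^N}|\langle f,D^jT_{k-t}\psi^l\rangle|^2dt=\sum_l\int_{\mathbb R^N}|\langle f,D^jT_t\psi^l\rangle|^2dt .$$
By (1) and the substitution $\xi=B^j\eta$,
$$\langle f,D^jT_t\psi\rangle=d^{j/2}\int\hat f(B^j\eta)\,\overline{\hat\psi(\eta)}\,e^{2\pi it\cdot\eta}\,d\eta .\tag{7}$$
The function $\hat f(B^j\cdot)\overline{\hat\psi}$ is in $L^1\cap L^2$, so Plancherel's theorem in $t$ gives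
$$M(w_j)=\sum_ld^j\int|\hat f(B^j\eta)|^2|\hat\psi^l(\eta)|^2d\eta=\sum_l\int|\hat f(\xi)|^2|\hat\psi^l(B^{-j}\xi)|^2d\xi .$$
As $\sum_{|j|\le n}w_j\le\|f\|^2$, taking means and letting $n\to\infty$ we obtain
$$\int|\hat f(\xi)|^2\sum_{j,l}|\hat\psi^l(B^{-j}\xi)|^2\,d\xi\le\int|\hat f(\xi)|^2d\xi\qquad(f\in\mathcal D).$$
Taking $\hat f=\mathbf 1_S$ for arbitrary bounded measurable $S$ bounded away from $0$ proves the claim.

**Step 3: for $f\in\mathcal D$ the series $\sum_jw_j(y)$ converges uniformly in $y\in\mathbb R^N$.** We bound $w_j(y)$ independently of $y$. Let $|\hat f|\le M_0$ with support in a compact $K\subset\mathbb R^N\setminus\{0\}$. The same is true of $g=T_yf$, for every $y$. By (7) applied to $g$ with $t=k$, and by cutting the integral into unit cubes, $d^{-j/2}\langle g,D^jT_k\psi^l\rangle$ is a Fourier coefficient (at frequency $-k$) of the $\mathbb Z^N$-periodic function $\sum_{k'}\hat g(B^j(\eta+k'))\overline{\hat\psi^l(\eta+k')}$. For each $\eta$ this sum has at most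
$$n_j=\sup_\eta\#\{k'\in\mathbb Z^N:\ \eta+k'\in B^{-j}K\}$$
nonzero terms. By Parseval and the Cauchy–Schwarz inequality,
$$w_j(y)=\sum_ld^j\int_{[0,1]^N}\Big|\sum_{k'}\hat g(B^j(\eta+k'))\overline{\hat\psi^l(\eta+k')}\Big|^2d\eta\ \le\ n_j\,d^jM_0^2\sum_l\int_{B^{-j}K}|\hat\psi^l|^2.\tag{8}$$
(The Cauchy–Schwarz bound also shows that the periodic function is square integrable, so that Parseval applies.) The cubes $\eta+k'+[0,1]^N$ do not overlap, and those counted lie in $B^{-j}K+[0,1]^N$; so $n_j\le|B^{-j}K+[0,1]^N|$.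

*The case $j\le0$.* Here $n_j\le|B^{-j}(K+B^j[0,1]^N)|=d^{-j}|K+B^j[0,1]^N|\le Cd^{-j}$, since the matrices $B^j$, $j\le0$, are uniformly bounded. By (8),
$$w_j(y)\le CM_0^2\sum_l\int_{B^{|j|}K}|\hat\psi^l|^2 .$$
Since $B^jK\cap K\ne\emptyset$ for only finitely many $j$, there is a number $c$ such that every point lies in at most $c$ of the sets $B^{|j|}K$. Since $|B^r\xi|\ge|\xi|/\|B^{-r}\|$ and $\|B^{-r}\|\to0$, the sets with $j\le-n$ lie in $\{|\xi|\ge\rho_n\}$ with $\rho_n\to\infty$. Therefore
$$\sum_{j\le-n}w_j(y)\le cCM_0^2\sum_l\int_{|\xi|\ge\rho_n}|\hat\psi^l|^2\ \longrightarrow\ 0\quad(n\to\infty),$$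
uniformly in $y$.

*The case $j>0$.* The sets $B^{-j}K$ are uniformly bounded, so $n_j\le C$. By (8) and a change of variables,
$$w_j(y)\le CM_0^2\sum_l\int_K|\hat\psi^l(B^{-j}\xi)|^2d\xi .$$
The right side does not depend on $y$, and by Step 2 its sum over $j>0$ is at most $CM_0^2|K|<\infty$.

**Step 4: cancellation.** We now carry out the idea. Let $f\in\mathcal D$. By Step 3, $w=\sum_{j\ge0}w_j$ and $w'=\sum_{j<0}w_j$ are uniform limits of finite sums of continuous functions with periods $A^{-j}\mathbb Z^N$. By Step 1, $c_\alpha(w_j)=0$ unless $\alpha\in B^j\mathbb Z^N$, i.e. $j\in J(\alpha)$, so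
$$c_\alpha(w)=\sum_{j\ge0,\ j\in J(\alpha)}c_\alpha(w_j),\qquad c_\alpha(w')=\sum_{j<0,\ j\in J(\alpha)}c_\alpha(w_j).$$
Since $w+w'=\|f\|^2$ is constant, $c_\alpha(w)=-c_\alpha(w')$ for $\alpha\ne0$. Let $\alpha\ne0$ with $c_\alpha(w)\ne0$. Then $J(\alpha)$ meets both $[0,\infty)$ and $(-\infty,-1]$. By (C4) it is convex, so $\{-1,0\}\subset J(\alpha)$, and $\alpha\in\Gamma^*$ by (2).

Let $\gamma\in\Gamma$. The function $u=w(\cdot+\gamma)-w$ is again a limit as in Lemma 5, and $c_\alpha(u)=c_\alpha(w)(e^{2\pi i\alpha\cdot\gamma}-1)$. This vanishes for $\alpha=0$, for $c_\alpha(w)=0$, and for $\alpha\in\Gamma^*$, hence always. By Lemma 5, $u=0$. At $y=0$ this says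
$$\|PT_\gamma f\|=\|Pf\|\qquad(\gamma\in\Gamma).$$
It holds for $f\in\mathcal D$, and both sides are continuous in $f$, so it holds for all $f\in L^2(\mathbb R^N)$.

**Step 5: conclusion.** If $f\in V(\Psi)$, then $Pf=0$, so $PT_\gamma f=0$, i.e. $T_\gamma f\in V(\Psi)$. Thus $V(\Psi)$ is $\Gamma$-SI, and by Lemma 4 $\Psi$ is associated with a GMRA. This proves (C4)$\Rightarrow$(C1). $\blacksquare$

## A gap in $J(\alpha)$ produces a wavelet

Suppose (C4) fails: for some vector, the set $J$ contains $n<m'$ but misses some $s$ with $n<s<m'$. Apply $B^{-s}$ to this vector and call the result $\alpha$. By (2) the gap moves to $0$. So there are integers $m,i\ge1$ with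
$$\beta:=B^{-m}\alpha\in\mathbb Z^N,\qquad\beta':=B^i\alpha\in\mathbb Z^N,\qquad\alpha\notin\mathbb Z^N.\tag{9}$$
In particular $\alpha\ne0$. The plan is that of Theorem 3. Pair a small ball $E$ with $E'=E+\alpha$; generate the direction $(a,b)$ at level $-m$ and the direction $(-b,a)$ at level $i$, where the pairing is integral. At level $0$, strictly in between, $V(\psi)^\perp$ contains only the first direction, and there $\mathbb Z^N$-translations do not respect the pairing. Since we want one generator, all remaining frequencies must be covered by one set $R$ that fits both the dilation tiling and the translation tiling.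

**Step 1: choice of $E$.** We place the balls generically so that nothing overlaps. All but countably many $\xi_0\in\mathbb R^N$ satisfy

- $\xi_0\ne0$, $\xi_0+\alpha\neq0$, and $B^j\xi_0\ne\xi_0+\alpha$ for all $j\in\mathbb Z$;
- $B^{-m}\xi_0\notin\mathbb Z^N$, $B^i\xi_0\notin\mathbb Z^N$, $(B^i-B^{-m})\xi_0\notin\mathbb Z^N$.

Indeed, for $j=0$ the inequality $B^j\xi_0\ne\xi_0+\alpha$ says $\alpha\ne0$; for $j\neq0$ it excludes one point, as $B^j-I$ is invertible. The last line excludes countably many points, as $B^{-m}$, $B^i$ and $B^i-B^{-m}=B^{-m}(B^{i+m}-I)$ are invertible. Fix such a $\xi_0$, and fix $\xi_1\ne0$ outside the $B$-orbits of $\xi_0$ and $\xi_0+\alpha$. Let $E$ be the open ball of radius $\varepsilon$ about $\xi_0$, $E'=E+\alpha$, $F=B^{-m}E$, $G=B^iE$, and let $H$ be an open ball about $\xi_1$. If $\varepsilon$ and the radius of $H$ are small, then the closures of $E,E',H$ do not contain $0$, and: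

- (a) the sets $B^jE$, $B^jE'$ $(j\in\mathbb Z)$ are pairwise disjoint;
- (b) the sets $F+k$, $G+k$ $(k\in\mathbb Z^N)$ are pairwise disjoint, and their union misses a ball of radius $\delta<\frac12$ about $0$;
- (c) $H$ is disjoint from all $B^jE,B^jE'$, and the sets $B^jH$ $(j\in\mathbb Z)$ are pairwise disjoint.

For (a) and (c), start with closed balls about $\xi_0,\xi_0+\alpha,\xi_1$ not containing $0$, and let $K$ be their union. Then $B^jK\cap K\ne\emptyset$ for only finitely many $j$. The three centers lie on three different $B$-orbits, and $B^j$ with $j\ne0$ moves each of them. So for each of these finitely many $j$, small enough balls about the centers satisfy the required disjointness, by continuity. Other $j$ cause no overlap. For (b), $F$ and $G$ shrink to $B^{-m}\xi_0$ and $B^i\xi_0$ as $\varepsilon\to0$. Once their diameters are less than $1$, $F$ misses its nonzero integer translates, and so does $G$. The points $B^{-m}\xi_0$, $B^i\xi_0$ and $(B^i-B^{-m})\xi_0$ have positive distance from the discrete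 set $\mathbb Z^N$, which gives the rest.

Put
$$X=\mathbb R^N\setminus\Big(\{0\}\cup\bigcup_jB^j(E\cup E')\Big),\qquad Y=\mathbb R^N\setminus\bigcup_k\big((F\cup G)+k\big).$$
These are Borel sets, $X$ is $B$-invariant and $Y$ is $\mathbb Z^N$-invariant.

**Step 2: a set fitting both tilings.** This step provides the remaining part of the support of $\hat\psi$.

**Lemma 6.** There is a bounded Borel set $R\subset X\cap Y$, bounded away from $0$, such that $\{B^jR\}_{j\in\mathbb Z}$ partitions $X$ and $\{R+k\}_{k\in\mathbb Z^N}$ partitions $Y$.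

*Proof.* It is easy to satisfy one requirement and half of the other. We do this in both ways and then combine the results by the Cantor–Schröder–Bernstein argument.

*A set $R_1$ that is right for dilations.* Let $U$ be the open unit ball of a norm in which $\|B^{-1}\|<1$. The sets $B^jU$ increase in $j$, with union $\mathbb R^N$ and intersection $\{0\}$, so with $Z_0=BU\setminus U$ the sets $B^jZ_0$ partition $\mathbb R^N\setminus\{0\}$. For $n$ large, $B^{-n}Z_0\subset B^{-n+1}U$ lies in the ball of radius $\delta$ about $0$. Put $R_1=X\cap B^{-n}Z_0$. By (b), $R_1\subset X\cap Y$. As $X$ is $B$-invariant, $\{B^jR_1\}$ partitions $X$. Two points of $R_1$ have distance less than $2\delta<1$, so the sets $R_1+k$ are pairwise disjoint. $R_1$ is bounded, and bounded away from $0$ since it misses $B^{-n}U$. Nothing forces the $R_1+k$ to cover $Y$.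

*A set $R_2$ that is right for translations.* By (c), $H\subset X$, so $B^{n'}H\subset X$ for all $n'$. Since $\|B^{-n'}\|\to0$, for $n'$ large $\xi_1+B^{-n'}[0,1)^N\subset H$, that is, $c+[0,1)^N\subset B^{n'}H$ with $c=B^{n'}\xi_1$. Put $R_2=Y\cap(c+[0,1)^N)$. Then $R_2\subset X\cap Y$, and $\{R_2+k\}$ partitions $Y$ because $Y$ is $\mathbb Z^N$-invariant. The sets $B^jR_2$ are pairwise disjoint by (c). $R_2$ is bounded, and bounded away from $0$ because $0\notin\overline{B^{n'}H}$. Nothing forces the $B^jR_2$ to cover $X$.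

*Two injections.* Let $\theta:R_1\to R_2$ send $x$ to the unique point of $R_2\cap(x+\mathbb Z^N)$; it exists since $x\in Y$. Let $\varphi:R_2\to R_1$ send $x$ to the unique point of $R_1$ on the orbit $\{B^jx\}_{j\in\mathbb Z}$; it exists since $x\in X$. The map $\theta$ is injective because the $R_1+k$ are disjoint. The map $\varphi$ is injective because the $B^jR_2$ are disjoint: if $\varphi(x)=\varphi(x')$, then $x'=B^jx$ for some $j$, so $x'\in R_2\cap B^jR_2$, which forces $j=0$. On each of the countably many Borel pieces $R_1\cap(R_2-k)$ the map $\theta$ is a translation, and on each piece $R_2\cap B^{-j}R_1$ the map $\varphi$ is $B^j$. So both map Borel sets to Borel sets.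

*Combination.* Put
$$C=\bigcup_{r\ge0}(\varphi\theta)^r\big(R_1\setminus\varphi(R_2)\big),\qquad D_0=R_2\setminus\theta(C),\qquad R=C\cup D_0 .$$
Then $C=(R_1\setminus\varphi(R_2))\cup\varphi\theta(C)$, and since $\varphi$ is injective, $R_1\setminus C=\varphi(R_2)\setminus\varphi(\theta(C))=\varphi(D_0)$. So we have disjoint unions
$$R_1=C\sqcup\varphi(D_0),\qquad R_2=\theta(C)\sqcup D_0 .$$

*Each $B$-orbit in $X$ meets $R$ exactly once.* The orbit meets $R_1$ in exactly one point $p$. If $p\in C$, the orbit meets $C\subset R_1$ only at $p$, and it does not meet $D_0$, since a point $x\in D_0$ on it would give $p=\varphi(x)\in\varphi(D_0)$. If $p=\varphi(x)$ with $x\in D_0$, the orbit meets $D_0$ only at $x$, because $\varphi$ is injective, and it does not meet $C$, since its only point in $R_1$ is $p\notin C$.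

*Each $\mathbb Z^N$-orbit in $Y$ meets $R$ exactly once.* The orbit meets $R_2$ in exactly one point $q$. If $q=\theta(x)$ with $x\in C$, the orbit meets $C$ only at $x$, because $\theta$ is injective, and it does not meet $D_0$, since its only point in $R_2$ is $q\notin D_0$. If $q\in D_0$, the orbit meets $D_0$ only at $q$, and it does not meet $C$, since a point $x\in C$ on it would give $q=\theta(x)\in\theta(C)$.

We have $R\subset R_1\cup R_2\subset X\cap Y$. If $x\neq0$ then $B^jx=x$ only for $j=0$, so each $x\in X$ lies in $B^jR$ for exactly one $j$. Likewise each point of $Y$ lies in exactly one $R+k$. $\square$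

**Step 3: the function $\psi$ and the space $W_0$.** Let $a=b=1/\sqrt2$ and
$$\hat\psi=a\mathbf 1_F+b\mathbf 1_{F+\beta}-b\mathbf 1_G+a\mathbf 1_{G+\beta'}+\mathbf 1_R .$$
By (9), $F+\beta=B^{-m}(E+\alpha)=B^{-m}E'$ and $G+\beta'=B^iE'$. Since $-m\ne i$, the five sets $F,F+\beta,G,G+\beta',R$ are pairwise disjoint, by (a) and $R\subset X$. All five are bounded and bounded away from $0$, so $\hat\psi$ is bounded and compactly supported away from $0$.

Let $O=F\cup G\cup R$. By (b), the definition of $Y$ and Lemma 6, the sets $O+k$, $k\in\mathbb Z^N$, partition $\mathbb R^N$. We claim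
$$\sum_k|\hat\psi(\xi+k)|^2=1\qquad\text{for }\xi\in O .$$
If $\xi\in F$, then by (b) and $R\subset Y$ the only points $\xi+k$ in the support are $\xi\in F$ and $\xi+\beta\in F+\beta$ (two points, as $\beta\ne0$), with contribution $a^2+b^2=1$. The case $\xi\in G$ is the same with $\beta'$. If $\xi\in R$, then $\xi+k\in Y$ is never in $F+\beta$ and so on, and it is in $R$ only for $k=0$; the sum is $1$.

For $h\in L^2(O)$ let $\tilde h$ be its $\mathbb Z^N$-periodic extension. Then
$$\int|\tilde h\hat\psi|^2=\int_O|h(\xi)|^2\sum_k|\hat\psi(\xi+k)|^2d\xi=\|h\|^2,$$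
so $h\mapsto\tilde h\hat\psi$ is an isometry. It sends the orthonormal basis $\{e_k\mathbf 1_O\}$ of $L^2(O)$ to $\{e_k\hat\psi\}=\{\widehat{T_k\psi}\}$. Hence $\{T_k\psi\}_k$ is orthonormal, and $\widehat W_0=\{\tilde h\hat\psi:h\in L^2(O)\}$. Splitting $h$ into its parts on $F,G,R$, we get
$$\widehat W_0=L^2(R)\oplus N_1\oplus N_2,$$
$$N_1=\{ah+b\,h(\cdot-\beta):h\in L^2(F)\},\qquad N_2=\{-bh+a\,h(\cdot-\beta'):h\in L^2(G)\}.$$

**Step 4: $\psi$ is a wavelet.** We bring $N_1$ and $N_2$ to level $0$, where they complement each other. If $h\in L^2(F)$, put $h_1=d^{-m/2}h(B^{-m}\cdot)\in L^2(E)$. Since $B^{-m}\xi-\beta=B^{-m}(\xi-\alpha)$,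
$$\widehat D^m\big(ah+b\,h(\cdot-\beta)\big)=ah_1+b\,h_1(\cdot-\alpha).$$
Similarly for $N_2$, using $B^i\xi-\beta'=B^i(\xi-\alpha)$. So
$$\widehat D^mN_1=M_1:=\{ah+b\,h(\cdot-\alpha):h\in L^2(E)\},\qquad \widehat D^{-i}N_2=M_2:=\{-bh+a\,h(\cdot-\alpha):h\in L^2(E)\}.$$
As in the proof of Theorem 3, $M_1\oplus M_2=L^2(E\cup E')$, because $(a,b)$ and $(-b,a)$ are an orthonormal basis of $\mathbb C^2$. Therefore
$$\widehat W_j=\widehat D^jL^2(R)\oplus\widehat D^{j-m}M_1\oplus\widehat D^{j+i}M_2 .\tag{10}$$
The spaces $\widehat D^jL^2(R)=L^2(B^jR)$ are mutually orthogonal with sum $L^2(X)$. By (a), the spaces $\widehat D^jM_1$, $\widehat D^jM_2$ are mutually orthogonal with sum $\bigoplus_jL^2(B^j(E\cup E'))=L^2\big(\bigcup_jB^j(E\cup E')\big)$. As $j$ runs over $\mathbb Z$, each of these spaces occurs in (10) exactly once. So the $\widehat W_j$ are mutually orthogonal with sum $L^2(\mathbb R^N)$. Since $\{D^jT_k\psi\}_k$ is an orthonormal basis of $W_j$, $\psi$ is a wavelet.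

**Step 5: $V(\psi)$ is not $\mathbb Z^N$-SI.** We look at level $0$. Summing (10) over $j\ge0$,
$$\widehat{V(\psi)^\perp}=\bigoplus_{j\ge0}\widehat D^jL^2(R)\ \oplus\bigoplus_{j\ge-m}\widehat D^jM_1\ \oplus\ \bigoplus_{j\ge i}\widehat D^jM_2 .$$
Multiplication by $\mathbf 1_{E\cup E'}$ kills $L^2(X)$ and all functions on $B^j(E\cup E')$ with $j\ne0$. Since $-m\le0<i$, it maps $\widehat{V(\psi)^\perp}$ onto $M_1$, which is contained in $\widehat{V(\psi)^\perp}$. If $V(\psi)$ were $\mathbb Z^N$-SI, so would be $V(\psi)^\perp$, and since $e_k$ commutes with $\mathbf 1_{E\cup E'}$, we would have $e_kM_1\subset M_1$ for all $k\in\mathbb Z^N$. But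
$$e_k\big(ah+b\,h(\cdot-\alpha)\big)=a(e_kh)+b\,e^{-2\pi ik\cdot\alpha}(e_kh)(\cdot-\alpha).$$
For $h\ne0$ and $a,b\neq0$ this lies in $M_1$ only if $e^{-2\pi ik\cdot\alpha}=1$. So $k\cdot\alpha\in\mathbb Z$ for all $k\in\mathbb Z^N$, i.e. $\alpha\in\mathbb Z^N$, which contradicts (9).

Hence $V(\psi)$ is not $\mathbb Z^N$-SI, and a fortiori not $\Gamma$-SI; by Lemma 4, $\psi$ is associated with no GMRA. So if (C4) fails, then (C2) and (C3) fail, and the wavelet of the last sentence of Theorem 1 exists. With (C4)$\Rightarrow$(C1) this proves Theorem 1, and with it Corollary 2. $\blacksquare$
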